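# Quadrics vanishing on a Bayesian network model

## Quadratic relations and conditional independence

A Bayesian network is a directed acyclic graph with a discrete random variable at each vertex. The joint probabilities are products of conditional probabilities, one factor for each vertex given its parents. Since the joint probabilities are polynomials in these parameters, they satisfy polynomial relations. No linear form vanishes on the model in the small cases below, so the first relations to look for are the quadratic ones. Which quadrics vanish on the model?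

The answer one would first guess is: *those that the graph announces.* The graph comes with a list of conditional independence statements. Each of them says that certain matrices of joint probabilities have rank at most one, hence that certain $2\times2$ minors vanish. The guess is that every vanishing quadric is a linear combination of such minors.

The guess depends on which list is meant. The short *local* list says that each vertex is independent of its nondescendants given its parents. The long *global* list contains all statements read off by d-separation. We shall see that with the local list the guess fails on a chain with four vertices. With the global list it is a statement posed as a conjecture in "Ideals Associated to Bayesian Networks" (https://legacy.slmath.org/workshops/200/schedules/1092/documents/3716/assets/33661), and these notes prove it for every directed acyclic graph and all numbers of states. The guess concerns quadrics only: the full ideal of the model is not in general generated by quadrics.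

## Independence ideals, d-separation and the map $\Phi$

Let $X_1,\dots,X_n$ be discrete random variables, $X_i$ with values in $[d_i]=\{1,\dots,d_i\}$, where $d_i\ge2$. Put $D=d_1\cdots d_n$. Fix a nonzero commutative ring $\Bbbk$; the question as posed has $\Bbbk=\mathbb C$. Let $R=\Bbbk[D]$ be the polynomial ring in the $D$ indeterminates $P_u=P_{u_1\cdots u_n}$. A $+$ in an index position means summation over that index.

More generally, for an **assignment** $x$, that is, a choice of a value $x_i\in[d_i]$ for each $i$ in a set $\mathrm{dom}\,x\subseteq\{1,\dots,n\}$, put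
$$P_x=\sum_{u\supseteq x}P_u .$$
For instance $P_{+bc}$ is $P_x$ for $x=\{2\mapsto b,\ 3\mapsto c\}$, and for the empty assignment $P_\emptyset=P_{+\cdots+}$.

**Definition (independence ideal, following Geiger–Meek–Sturmfels).** Let $A,B,C\subseteq\{1,\dots,n\}$ be pairwise disjoint. For each joint state $c$ of $X_C$ form the matrix whose rows are indexed by states $a$ of $X_A$, whose columns are indexed by states $b$ of $X_B$, and whose $(a,b)$ entry is $P_{abc}$, the sum of all $P_u$ that restrict to $a,b,c$. Then $I_{A\perp\!\!\!\perp B\mid C}$ is the ideal generated by all $2\times2$ minors of all these matrices. For a set $M$ of such statements, $I_M$ is the sum of their ideals.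

If $A$ or $B$ is empty there are no minors, and the statement says nothing.

Let $G$ be a directed acyclic graph on $\{1,\dots,n\}$, labelled so that every edge $j\to i$ has $j>i$. Thus parents have larger labels than children. Write $\mathrm{pa}(i)$ for the parents of $i$, and $\mathrm{nd}(i)$ for the nondescendants of $i$ other than $i$ and its parents.

**Definition (local and global statements).**
$$\mathrm{local}(G)=\{\,i\perp\!\!\!\perp\mathrm{nd}(i)\mid\mathrm{pa}(i): i=1,\dots,n\,\}.$$
A path in the underlying undirected graph is *blocked* by $C$ if it has a non-collider lying in $C$, or a collider $v$ (both path edges point into $v$) such that neither $v$ nor any descendant of $v$ lies in $C$. For disjoint $A,B,C$, the set $C$ *d-separates* $A$ from $B$ if every path from a vertex of $A$ to a vertex of $B$ is blocked by $C$. Finally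
$$\mathrm{global}(G)=\{\,A\perp\!\!\!\perp B\mid C:\ C\text{ d-separates }A\text{ from }B\,\}.$$

For the chain $3\to2\to1$, vertex $2$ is a non-collider on the only path from $1$ to $3$. So $\{2\}$ d-separates $1$ from $3$, while $\emptyset$ does not. For the collider $2\to1\leftarrow3$ it is the other way round: $\emptyset$ d-separates $2$ from $3$, while $\{1\}$ does not.

One has $I_{\mathrm{local}(G)}\subseteq I_{\mathrm{global}(G)}$.

**Definition (parametrization).** For each vertex $i$ and each joint state $w$ of $X_{\mathrm{pa}(i)}$ take indeterminates $\theta^{(i)}_{v|w}$ for $v\in[d_i-1]$, and set $\theta^{(i)}_{d_i|w}=1-\sum_{v<d_i}\theta^{(i)}_{v|w}$. Let $\Bbbk[E]$ be the polynomial ring in all these $\theta$'s and one more indeterminate $t$. Let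
$$\Phi:R\to\Bbbk[E],\qquad P_u\mapsto t\prod_{i=1}^n\theta^{(i)}_{u_i|u_{\mathrm{pa}(i)}} .$$

Because of the factor $t$, the ideal $\ker\Phi$ is homogeneous. Over $\mathbb C$ it is the prime ideal of the cone over the network model.

**Known result.** We recall, over $\mathbb C$, a fact that comes with the problem. Let
$$p=\prod_{r\ge1}\ \prod_{u_{r+1},\dots,u_n}P_{+\cdots+\,u_{r+1}\cdots u_n},$$
where the factor indexed by $r$ has $r$ plus signs. Then
$$I_{\mathrm{local}(G)}:p^\infty=I_{\mathrm{global}(G)}:p^\infty=\ker\Phi .$$

## Networks with at most four vertices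

**One vertex, or two joined by an edge.** No independence statement has a nonzero minor here, so the guess predicts that no quadric vanishes. Take $2\to1$ over $\mathbb C$. The number of parameters, with $t$ included, is $1+(d_2-1)+d_2(d_1-1)=d_1d_2=D$. All of them are rational functions of the images of the $P_u$: $t$ is the sum of these images, and the $\theta$'s are quotients of partial sums. So the $D$ images generate a field of transcendence degree $D$. They are algebraically independent, and $\ker\Phi=0$. The same count works for one vertex.

**Two vertices, no edge.** Here $\Phi(P_{ab})=t\,\theta^{(1)}_a\theta^{(2)}_b$, and $\ker\Phi$ is the ideal of the Segre embedding. It is generated by the $2\times2$ minors of $(P_{ab})$, as the guess says.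

**Binary chain $3\to2\to1$, over $\mathbb C$.** The statement $1\perp\!\!\!\perp3\mid2$ gives two minors, the determinants of $(P_{a1c})_{a,c}$ and $(P_{a2c})_{a,c}$. They are irreducible and involve disjoint sets of variables, so over $\mathbb C$ they generate a prime of height $2$. There are $1+1+2+2=6$ parameters, again rational functions of the images, so $\ker\Phi$ is a prime of height $8-6=2$. It contains the first prime, so the two are equal.

**Binary collider $2\to1\leftarrow3$, over $\mathbb C$.** The statement $2\perp\!\!\!\perp3$ gives one quadric,
$$P_{+11}P_{+22}-P_{+12}P_{+21}.$$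
It is a $2\times 2$ determinant in four linearly independent linear forms, hence irreducible. There are $1+1+1+4=7$ parameters, so $\ker\Phi$ is a prime of height $8-7=1$, hence principal. It contains this irreducible quadric and is therefore generated by it. Note that the quadric is not a binomial in the $P_u$.

**Binary chain $4\to3\to2\to1$: the local list is too short.** The local statements are $1\perp\!\!\!\perp\{3,4\}\mid2$ and $2\perp\!\!\!\perp4\mid3$; the other two are vacuous. Since $3$ d-separates $\{1,2\}$ from $4$, the quadric
$$q=P_{1111}P_{1212}-P_{1112}P_{1211}$$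
is a minor of a global statement. It lies in $\ker\Phi$: both products map to $t^2$ times
$$\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}\,\theta^{(2)}_{1|1}\theta^{(2)}_{2|1}\,\theta^{(3)}_{1|1}\theta^{(3)}_{1|2}\,\theta^{(4)}_{1}\theta^{(4)}_{2}.$$
We claim that $q\notin I_{\mathrm{local}(G)}$. Grade $R$ further by the number of variables $P_u$ with $u_2=1$. All local minors are homogeneous for this grading. Those of $1\perp\!\!\!\perp\{3,4\}\mid2$ have both indices $u_2$ equal, so their new degree is $0$ or $2$. Those of $2\perp\!\!\!\perp4\mid3$ are, up to sign,
$$s_c=P_{+1c1}P_{+2c2}-P_{+1c2}P_{+2c1}\qquad(c=1,2),$$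
of new degree $1$. So if $q$, which has new degree $1$, were in $I_{\mathrm{local}(G)}$, it would be a combination of $s_1$ and $s_2$. Comparing $u_3$ shows that it would be a multiple of $s_1$. But $s_1$ contains the monomial $P_{2111}P_{1212}$ with coefficient $1$, and $q$ does not contain it. So the local list fails, and only the global list remains.

## The theorem and its easy half

**Definition.** A set $S\subseteq\{1,\dots,n\}$ is *ancestral* if $i\in S$ implies $\mathrm{pa}(i)\subseteq S$.

In $3\to2\to1$ the ancestral sets are $\emptyset,\{3\},\{2,3\},\{1,2,3\}$. For the collider $2\to1\leftarrow3$ they are all subsets of $\{2,3\}$, and $\{1,2,3\}$. Unions and intersections of ancestral sets are ancestral.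

Let $I_{\mathrm{anc}}\subseteq I_{\mathrm{global}(G)}$ be the ideal generated by the $2\times2$ minors of those statements $A\perp\!\!\!\perp B\mid C$ of $\mathrm{global}(G)$ for which $A\cup B\cup C$ is ancestral.

**Theorem 1.** *Let $\Bbbk$ be any nonzero commutative ring, $G$ any directed acyclic graph and all $d_i\ge2$. Every homogeneous quadric in $\ker\Phi$ is a $\Bbbk$-linear combination of the $2\times2$ minors generating $I_{\mathrm{anc}}$. Hence the ideal generated by the quadrics of $\ker\Phi$ equals $I_{\mathrm{global}(G)}=I_{\mathrm{anc}}$.*

**Easy half: $I_{\mathrm{global}(G)}\subseteq\ker\Phi$.** Over $\mathbb C$ the known result gives $I_{\mathrm{global}(G)}\subseteq I_{\mathrm{global}(G)}:p^\infty=\ker\Phi$. The minors have integer coefficients and $\mathbb Z[E]\subset\mathbb C[E]$, so they are in the kernel over $\mathbb Z$. Applying $\mathbb Z\to\Bbbk$ to coefficients, they are in the kernel over $\Bbbk$.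

So we have $(I_{\mathrm{anc}})_2\subseteq(I_{\mathrm{global}(G)})_2\subseteq(\ker\Phi)_2$. Both independence ideals are generated by quadrics, and their degree-2 parts are the $\Bbbk$-spans of their minors. Hence everything follows once we show

$$Q\in R_2,\ \Phi(Q)=0\quad\Longrightarrow\quad Q\in(I_{\mathrm{anc}})_2 .$$

## A monomial map, the collider, and partial assignments

The images $\Phi(P_u)$ look like monomials. The sensible first attempt is to *treat them as monomials*, that is, to forget that $\sum_v\theta^{(i)}_{v|w}=1$. The kernel of a monomial map is spanned by binomials. In degree 2 one would have to understand when $P_uP_{u'}$ and $P_vP_{v'}$ have the same image, which is a purely combinatorial question.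

The collider shows where this stops. There the monomial of $P_u$ contains $\theta^{(1)}_{u_1|u_2u_3}$, a variable which determines $u$ and occurs for no other $u$. So the monomial map has kernel zero. Yet $P_{+11}P_{+22}-P_{+12}P_{+21}$ lies in $\ker\Phi$. The relation $\sum_v\theta_{v|w}=1$ creates quadrics which are not binomials in the $P_u$.

But this quadric is a binomial in the *sums* $P_{+bc}$, and $\Phi(P_{+bc})=t\,\theta^{(2)}_b\theta^{(3)}_c$ is again a monomial. This suggests using the forms $P_x$ for all assignments $x$ with ancestral domain.

**Notation.** Let $A_i$ be the polynomial ring over $\Bbbk$ in *independent* variables $\theta^{(i)}_{v|w}$, for *all* $v\in[d_i]$ and all states $w$ of $X_{\mathrm{pa}(i)}$. Put $\bar A_i=A_i/\big(\sum_v\theta^{(i)}_{v|w}-1:\ w\big)$, $A=\bigotimes_iA_i$, $\bar A=\bigotimes_i\bar A_i$, and let $\pi:A\to\bar A$ be the quotient map. Then $\Bbbk[E]=\bar A[t]$. For each $w$ the relation lets us eliminate any one letter, so: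

(★) for any $e\in[d_i]$, $\bar A_i$ is the polynomial ring in the variables $\theta^{(i)}_{v|w}$ with $v\ne e$.

Put $V_j=\{j,\dots,n\}$, $A_{\ge j}=\bigotimes_{i\ge j}A_i$ and $\bar A_{\ge j}=\bigotimes_{i\ge j}\bar A_i$. Since edges go from larger to smaller labels, $\mathrm{pa}(i)\subseteq V_{i+1}$.

**Definition.** A *pair on $V_j$* is $(x,x')$, where $x,x'$ are assignments with ancestral domains contained in $V_j$. We call $x$ and $x'$ its two *copies*. Its monomial is
$$M(x,x')=\prod_{i\in\mathrm{dom}\,x}\theta^{(i)}_{x_i|x_{\mathrm{pa}(i)}}\ \prod_{i\in\mathrm{dom}\,x'}\theta^{(i)}_{x'_i|x'_{\mathrm{pa}(i)}}\in A_{\ge j}.$$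
Let $\Gamma$ be the set of all monomials $M(x,x')$ for pairs on $V_1$. Write a monomial as $m=\prod_im_i$ with $m_i\in A_i$.

If $m=M(x,x')$, then $\deg m_i\in\{0,1,2\}$ is the number of copies containing $i$, and the letters $v$ in the factors $\theta^{(i)}_{v|w}$ of $m_i$ are the values of these copies at $i$. So both are determined by $m$ alone. For example, in $2\to1$, the pair $x=(x_1,x_2)=(1,2)$, $x'=\{2\mapsto1\}$ has $M(x,x')=\theta^{(1)}_{1|2}\,\theta^{(2)}_2\theta^{(2)}_1$.

**Summing out.** For pairs on $V_1$,
$$\Phi(P_xP_{x'})=t^2\,\pi(M(x,x')).\tag{1}$$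
Indeed $\Phi(P_x)=t\sum_{u\supseteq x}\prod_i\theta^{(i)}_{u_i|u_{\mathrm{pa}(i)}}$. Sum over the $u_i$ with $i\notin\mathrm{dom}\,x$ in the order of increasing $i$. When $i$ is reached, its children are not in $\mathrm{dom}\,x$, because $\mathrm{dom}\,x$ is ancestral and $i\notin\mathrm{dom}\,x$. They have smaller labels, so they have been summed out already. Thus $u_i$ occurs only in $\theta^{(i)}_{u_i|u_{\mathrm{pa}(i)}}$, and these sum to $1$. What is left is $t\,\pi\big(\prod_{i\in\mathrm{dom}\,x}\theta^{(i)}_{x_i|x_{\mathrm{pa}(i)}}\big)$.

There are now two evident sources of relations among the elements $\pi(M(x,x'))$: two pairs may have the *same* monomial, and a vertex may be summed out of one copy. The proof shows that the first source gives exactly elements of $I_{\mathrm{anc}}$, that the second is trivial on the level of the $P_x$, and that there is no third.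

## Pairs with equal monomials

**Lemma 2.** *If $M(x,x')=M(y,y')$ for pairs on $V_1$, then $P_xP_{x'}-P_yP_{y'}\in(I_{\mathrm{anc}})_2$.*

The proof finds a d-separation inside the coincidence of monomials: some vertices keep their values in the same copy, others exchange copies, and the vertices where the copies agree separate the two kinds.

**Step 1: sort the vertices.** *We divide the vertices involved into three classes $A,B,C$.* Let $S,S',T,T'$ be the domains of $x,x',y,y'$. Equality of the $i$-th factors says that the multiset of pairs (value at $i$, values at $\mathrm{pa}(i)$), over the copies containing $i$, is the same for $(x,x')$ and $(y,y')$. Comparing degrees,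
$$S\cup S'=T\cup T'=:U,\qquad S\cap S'=T\cap T',$$
and for $i\in S\cap S'$ the multisets $\{x_i,x'_i\}$ and $\{y_i,y_i'\}$ agree. Put $C=\{i\in S\cap S':x_i=x_i'\}$. On $C$ all four assignments agree.

Let $i\in U\setminus C$. Either $i$ lies in exactly one of $S,S'$, and then in exactly one of $T,T'$, with the same value; or $i\in S\cap S'$ with $x_i\ne x_i'$. Call $i$ *unswapped* if its value or values sit in the same copy or copies in $(y,y')$ as in $(x,x')$, and *swapped* otherwise. Swapped means that they are exchanged: either $i$ moved from the first copy to the second or the reverse, or $y_i=x_i'$ and $y_i'=x_i$. Let $A$ be the set of unswapped vertices and $B$ the set of swapped ones.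

**Step 2: neighbors have the same status.** *We claim: if $k,l\in U\setminus C$ are joined by an edge, or have a common child $c\in U$, then both lie in $A$ or both lie in $B$.*

First let $k\to l$ be an edge. Pick a copy containing $l$, say $x$ (the case of $x'$ is the same). Since $l\notin C$, exactly one of $y,y'$ has the value $x_l$ at $l$; call it $z$. The factor $\theta^{(l)}_{x_l|x_{\mathrm{pa}(l)}}$ must come from $z$, as it is the only factor at $l$ with letter $x_l$. So $z_{\mathrm{pa}(l)}=x_{\mathrm{pa}(l)}$, and in particular $z_k=x_k$. Now $k\notin C$, so $x_k$ also sits in exactly one of $y,y'$, or, when $k$ lies in only one copy, $k$ itself lies in exactly one of $T,T'$. In either case the position is $z$. So $k$ is unswapped if and only if $z=y$, that is, if and only if $l$ is unswapped.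

Now let $c\in U$ be a common child. If $c\notin C$, use the edges $k\to c$ and $l\to c$. If $c\in C$, then $c\in S\cap S'$, so $k,l\in S\cap S'$ because the domains are ancestral, and $x_k\ne x'_k$, $x_l\ne x'_l$ because $k,l\notin C$. Equality of the factors at $c$ gives the equality of multisets of vectors
$$\{x_{\mathrm{pa}(c)},x'_{\mathrm{pa}(c)}\}=\{y_{\mathrm{pa}(c)},y'_{\mathrm{pa}(c)}\}.$$
So the two vectors are either both kept in place or exchanged as wholes, and $k,l$ are both unswapped or both swapped.

**Step 3: $C$ d-separates $A$ from $B$.** *We show that an unblocked path would contradict Step 2.* Suppose there is an unblocked path from a vertex of $A$ to a vertex of $B$. From any interior non-collider on it, one path edge points out. Follow it: at the next vertex, if this is again an interior non-collider, the edge by which we came points in, so the other one points out, and we continue. We end at a collider or at an endpoint. So every vertex of the path is an ancestor of, or equal to, an endpoint or a collider. The endpoints are in $U$. Since the path is unblocked, every collider is in $C$ or has a descendant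 in $C$. As $U=S\cup S'=A\cup B\cup C$ is ancestral, the whole path lies in $U$.

Endpoints are not in $C$, and non-colliders are not in $C$ since the path is unblocked. Delete from the path those colliders that lie in $C$. Two colliders are never adjacent on the path, since the edge between them would point into both. So the remaining vertices all lie in $A\cup B$, and consecutive ones are joined by an edge or have a common child in $U$, namely a deleted collider. By Step 2 all of them lie in $A$ or all lie in $B$, a contradiction.

**Step 4: write the difference as a sum of minors.** If $B=\emptyset$, nothing is swapped and $(x,x')=(y,y')$. If $A=\emptyset$, everything outside $C$ is swapped and $(x,x')=(y',y)$. In both cases the difference is $0$. Otherwise, by Step 3, $A\perp\!\!\!\perp B\mid C$ is in $\mathrm{global}(G)$, and $A\cup B\cup C=U$ is ancestral. Put $c=x_C$, and let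

- $a$ range over the states of $X_A$ extending $x_{A\cap S}$,
- $b$ over the states of $X_B$ extending $x_{B\cap S}$,
- $a'$ over the states of $X_A$ extending $x'_{A\cap S'}$,
- $b'$ over the states of $X_B$ extending $x'_{B\cap S'}$.

Since $C\subseteq S\cap S'$, we have $P_x=\sum_{a,b}P_{abc}$ and $P_{x'}=\sum_{a',b'}P_{a'b'c}$. The assignment $y$ agrees with $x$ on $A$ (with $A\cap T=A\cap S$) and with $x'$ on $B$ (with $B\cap T=B\cap S'$), and the reverse holds for $y'$. So $P_y=\sum_{a,b'}P_{ab'c}$ and $P_{y'}=\sum_{a',b}P_{a'bc}$. Therefore
$$P_xP_{x'}-P_yP_{y'}=\sum_{a,b,a',b'}\big(P_{abc}P_{a'b'c}-P_{ab'c}P_{a'bc}\big),$$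
and each summand is zero or, up to sign, a $2\times2$ minor of the matrix for $c$. $\square$

For the collider, take $x=\{2\mapsto1,3\mapsto1\}$, $x'=\{2\mapsto2,3\mapsto2\}$, and let $y,y'$ be obtained by exchanging the values at $3$. Then $A=\{2\}$, $B=\{3\}$, $C=\emptyset$, and the lemma produces $P_{+11}P_{+22}-P_{+12}P_{+21}$.

Let $\Bbbk\Gamma$ be the free module on $\Gamma$. By Lemma 2 the linear map
$$\Psi:\Bbbk\Gamma\to R_2/(I_{\mathrm{anc}})_2,\qquad M(x,x')\mapsto P_xP_{x'},$$
is well defined. If $j\notin\mathrm{dom}\,x$ and $\mathrm{pa}(j)\subseteq\mathrm{dom}\,x$, put $x^v=x\cup\{j\mapsto v\}$, again an assignment with ancestral domain. Then $P_x=\sum_vP_{x^v}$ and $\sum_v\theta^{(j)}_{v|x_{\mathrm{pa}(j)}}=1$ in $\bar A$, so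
$$\Psi(M(x,x'))=\sum_v\Psi(M(x^v,x')),\qquad \pi(M(x,x'))=\sum_v\pi(M(x^v,x')).\tag{2}$$

A quadric $Q=\sum q_{uu'}P_uP_{u'}$ lifts to $f=\sum q_{uu'}M(u,u')\in\Bbbk\Gamma$, with $\Psi(f)$ the class of $Q$ and $t^2\pi(f)=\Phi(Q)$. So we want: $\pi(f)=0$ implies $\Psi(f)=0$. The plan is to use (2) to rewrite $f$ in terms of some set of *normal* monomials whose images under $\pi$ are linearly independent.

## Which letter to eliminate at a vertex

To compute in $\bar A$ one would eliminate a fixed letter, say $e=d_j$, at every vertex $j$, and let the normal monomials be those with no $\theta^{(j)}_{d_j|w}$. This leaves $\Gamma$. Take the binary graph $2\to1$ and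
$$m=M\big((1,1),(1,2)\big)=\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}\,\theta^{(2)}_1\theta^{(2)}_2 .$$
Eliminating letter $2$ at vertex $2$ turns $m$ into $\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}\big(\theta^{(2)}_1-(\theta^{(2)}_1)^2\big)$. Neither monomial in it is in $\Gamma$: the factor $\theta^{(1)}_{1|2}$ requires a copy with value $2$ at vertex $2$. So $\Psi$ is not defined on the result. In terms of (2), we may remove a vertex from a copy only if it has no child in that copy.

The letters that occur at $k$ as parent values of children are thus protected, and the letter to be eliminated must be chosen outside them, *depending on the monomial*. For a monomial $m\in\Gamma$ and a vertex $k$, let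
$$L_k(m)=\{w_k:\ \theta^{(c)}_{v|w}\text{ divides }m\text{ for some }c\text{ with }k\in\mathrm{pa}(c)\text{ and some }v\}.$$
For each $k$ and each proper subset $L\subsetneq[d_k]$ fix, once and for all, an element $e_k(L)\in[d_k]\setminus L$. Call $m$ *normal* if for each $k$ with $L_k(m)\ne[d_k]$, no variable $\theta^{(k)}_{e|w}$ with $e=e_k(L_k(m))$ divides $m$. In the example, $L_2(m)=\{1,2\}=[d_2]$, so no condition is imposed at vertex $2$.

**Lemma 3 (reduction).** *For every $f\in\Bbbk\Gamma$ there is a combination $f'$ of normal monomials of $\Gamma$ with $\Psi(f')=\Psi(f)$ and $\pi(f')=\pi(f)$.*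

*Proof.* *We make the monomials normal at one vertex after another, children before parents.* Process $j=1,\dots,n$ in order. Suppose $m=M(x,x')$ occurs in $f$, $L_j(m)\ne[d_j]$, $e=e_j(L_j(m))$, and some $\theta^{(j)}_{e|w}$ divides $m$. This factor comes from a copy, say $x_j=e$ (the case $x'_j=e$ is identical). Then $j$ has no child $c$ in $\mathrm{dom}\,x$, since otherwise the factor of $x$ at $c$ would give $e\in L_j(m)$. So $x^-=x|_{\mathrm{dom}\,x\setminus\{j\}}$ has ancestral domain. With $x^v=x^-\cup\{j\mapsto v\}$ we have $x=x^e$, and by (2) we may replace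
$$m\quad\text{by}\quad M(x^-,x')-\sum_{v\ne e}M(x^v,x')$$
without changing $\Psi$ or $\pi$.

Only the factor $m_j$ changes, and in each new monomial the number of factors $\theta^{(j)}_{e|\cdot}$ is one less than in $m$. The sets $L_k$ with $k\le j$ depend only on factors $m_c$ with $c<k\le j$, so they do not change. In particular $e$ stays the letter to be avoided at $j$, and normality at vertices $k<j$, which depends on $L_k$ and $m_k$, is kept. Since $\deg m_j\le2$, after at most two rounds all monomials are normal at $j$. $\square$

**Check on the binary collider.** Take $e_k(\emptyset)=2$, $e_k(\{1\})=2$, $e_k(\{2\})=1$. At vertex $1$ there are no children, so letter $2$ is forbidden. We list the normal monomials by $m_1$.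

- $m_1=1$: then $L_2=L_3=\emptyset$, and $m_2,m_3$ are powers of exponent at most $2$ of $\theta^{(2)}_1$ and $\theta^{(3)}_1$. This gives $9$.
- $m_1=\theta^{(1)}_{1|bc}$, $4$ choices: then $m_2\in\{\theta^{(2)}_b,(\theta^{(2)}_b)^2\}$ and $m_3\in\{\theta^{(3)}_c,(\theta^{(3)}_c)^2\}$. This gives $16$.
- $m_1=\theta^{(1)}_{1|bc}\theta^{(1)}_{1|b'c'}$, $10$ choices: then $m_2,m_3$ are determined. This gives $10$.

The total is $35=\binom92-1$, which fits the single quadric found above.

## Contexts: remembering what has been peeled off

It remains to show that the images of the normal monomials under $\pi$ are linearly independent. The natural way is to peel off vertex $1$, then vertex $2$, and so on. Let us see on the binary chain $3\to2\to1$ what must be remembered.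

Take the normal monomials with $m_1=\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}$. After removing $m_1$ there remain the four monomials
$$\nu_{cc'}=\theta^{(2)}_{1|c}\,\theta^{(2)}_{2|c'}\,\theta^{(3)}_c\theta^{(3)}_{c'} .$$
Both letters at vertex $2$ are protected, but $\nu_{cc'}$ no longer shows why. So we must carry along a set $K_k$ of protected letters at $k$; here $K_2=\{1,2\}$.

Next, put $\alpha_c=\theta^{(2)}_{1|c}$, so that $\theta^{(2)}_{2|c'}=1-\alpha_{c'}$ in $\bar A$, and suppose $\sum q_{cc'}\pi(\nu_{cc'})=0$. The coefficient of $\alpha_1$ is, in $\bar A_3$,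
$$q_{11}\,\theta^{(3)}_1\theta^{(3)}_1+q_{12}\,\theta^{(3)}_1\theta^{(3)}_2=0 .$$
This mixes monomials with *different* second parent state $c'$. If protected letters are all that we record, the first monomial lives at vertex $3$ with $K_3=\{1\}$, where letter $2$ is to be avoided, and the second with $K_3=\{1,2\}$. An induction hypothesis for each $K$ separately says nothing about their sum. The cure is a second kind of memory: a set $H$ of vertices known to lie in *both* copies, and at such vertices all occurring letters count as protected. With $K_3=\{1\}$ and $H=\{3\}$ both monomials are normal in one family, and they are indeed independent: their images are $s^2$ and $s-s^2$ with $s=\theta^{(3)}_1$.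

**Definition.** For a monomial $m$ let $\mathrm{val}_k(m)=\{v:\theta^{(k)}_{v|w}\text{ divides }m\text{ for some }w\}$. A *context* at level $j$ is $(K,H)$ with $K=(K_k)_{k\in V_j}$, $K_k\subseteq[d_k]$, $H\subseteq V_j$, and $K_h\ne\emptyset$ for all $h\in H$. The family $F_j(K,H)$ is the set of monomials $m=M(x,x')$, for pairs on $V_j$, such that
$$K_k\subseteq\mathrm{val}_k(m)\ \text{ for all }k\in V_j,\qquad H\subseteq\mathrm{dom}\,x\cap\mathrm{dom}\,x'.$$
The last condition says $\deg m_h=2$ for all $h\in H$, so it depends only on $m$. For $m\in F_j(K,H)$ and $k\in V_j$ let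
$$L_k(m)=K_k\ \cup\ \{w_k:\theta^{(c)}_{v|w}\text{ divides }m,\ c\in V_j,\ k\in\mathrm{pa}(c)\}\ \cup\ \big(\mathrm{val}_k(m)\text{ if }k\in H\big).$$
Call $m$ *normal for $(K,H)$* if for each $k\in V_j$ with $L_k(m)\ne[d_k]$, no $\theta^{(k)}_{e|w}$ with $e=e_k(L_k(m))$ divides $m$.

With all $K_k=\emptyset$ and $H=\emptyset$ we get $F_1(\emptyset,\emptyset)=\Gamma$ and the earlier notion of normal monomial.

## Linear independence of the normal monomials

**Proposition 4.** *For every $j\in\{1,\dots,n+1\}$ and every context $(K,H)$ at level $j$, the images in $\bar A_{\ge j}$ of the normal monomials of $F_j(K,H)$ are $\Bbbk$-linearly independent.*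

The proof is by downward induction on $j$. For $j=n+1$ the set $V_j$ is empty, the only monomial is $1$, and $\bar A_{\ge n+1}=\Bbbk\neq0$. Let $j\le n$ and assume the statement for $j+1$. Throughout, $\theta_{v|w}$ means $\theta^{(j)}_{v|w}$ when no superscript is written.

Let $m=m_j\nu\in F_j(K,H)$ be normal, $m=M(x,x')$. Restricting $x,x'$ to $V_{j+1}$ gives a pair on $V_{j+1}$, whose monomial is $\nu$.

**Step 1: peel off $m_j$ and remember it.** *We place $\nu$ in a context depending only on $m_j$ and $(K,H)$.* Put
$$K'_k=K_k\cup\{w_k:\theta_{v|w}\text{ divides }m_j\}\ \ (k\in\mathrm{pa}(j)),\qquad K'_k=K_k\ \ (\text{other }k>j),\qquad H'=H\setminus\{j\}.$$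
This is a context at level $j+1$, since $K'_h\supseteq K_h\neq\emptyset$ for $h\in H'$. If $\theta_{v|w}$ divides $m_j$, some copy contains $j$ with parent values $w$, and it contributes the letter $w_k$ at $k\in\mathrm{pa}(j)$. So $K'_k\subseteq\mathrm{val}_k(\nu)$, and $\nu\in F_{j+1}(K',H')$. Furthermore, for $k>j$ the set $L_k(\nu)$ for $(K',H')$ equals $L_k(m)$ for $(K,H)$: the contribution of $c=j$ has moved into $K'_k$, and nothing else has changed. Hence $\nu$ is normal for $(K',H')$.

**Step 2: peel off $m_j$ and forget one parent state.** *For $m_j=\theta_{a|y}\theta_{b|y'}$ with $a\ne b$, we place $\nu$ in a context that does not depend on $y'$.* Put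
$$K''_k=K_k\cup\{y_k\}\ \ (k\in\mathrm{pa}(j)),\qquad K''_k=K_k\ \ (\text{other }k>j),\qquad H''=(H\setminus\{j\})\cup\mathrm{pa}(j).$$
This is a context, because $K''_k\ni y_k$ for $k\in\mathrm{pa}(j)$. Both copies contain $j$, hence $\mathrm{pa}(j)$, with parent values $y$ in one and $y'$ in the other. So for $k\in\mathrm{pa}(j)$ the multiset of letters in $\nu$ at $k$ is $\{y_k,y_k'\}$. We read off three things.

- $\nu\in F_{j+1}(K'',H'')$.
- $\nu$ is normal for $(K'',H'')$. Let $k\in\mathrm{pa}(j)$, and let $N_k$ be the contribution to $L_k$ of the $c>j$. For $(K'',H'')$ we get $L_k(\nu)=K_k\cup\{y_k\}\cup N_k\cup\{y_k,y'_k\}$, the last set being $\mathrm{val}_k(\nu)$ since $k\in H''$. For $(K,H)$ we get $L_k(m)=K_k\cup N_k\cup\{y_k,y'_k\}$, the last set now coming from $c=j$; if $k\in H$, then $\mathrm{val}_k(m)=\{y_k,y_k'\}$ adds nothing new. The two sets are equal. For $k>j$ outside $\mathrm{pa}(j)$, none of $K_k$, the contributions of children, and membership in $H$ has changed. So all the $L_k$ agree, and normality of $m$ gives normality of $\nu$.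
- Given $y$, the monomial $\nu$ determines $y'$, since $y'_k$ is the letter other than $y_k$ in the multiset $\{y_k,y'_k\}$ recorded by $\nu$.

**Step 3: two consequences of the induction hypothesis.** *We turn Steps 1 and 2 into vanishing criteria.* Let $f$ be a combination of normal monomials of $F_j(K,H)$ with $\pi(f)=0$. Group it by the factor at $j$:
$$f=\sum_{m_j}m_j\,g_{m_j},$$
over distinct $m_j$. By Step 1, $g_{m_j}$ is a combination of normal monomials of one family at level $j+1$. The induction hypothesis gives
$$\pi(g_{m_j})=0\ \Longrightarrow\ g_{m_j}=0.\tag{3}$$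
Also, for fixed $a\ne b$ and $y$,
$$\sum_{y'}\pi\big(g_{\theta_{a|y}\theta_{b|y'}}\big)=0\ \Longrightarrow\ g_{\theta_{a|y}\theta_{b|y'}}=0\ \text{ for all }y'.\tag{4}$$
For by Step 2 the sum $\sum_{y'}g_{\theta_{a|y}\theta_{b|y'}}$ is a combination of normal monomials of the *single* family $F_{j+1}(K'',H'')$, so it is $0$ by induction. Since $\nu$ determines $y'$, the summands for different $y'$ involve disjoint sets of monomials. So each summand is $0$.

**Step 4: set up the comparison at vertex $j$.** *We list what the context says about $m_j$.* By (★), for each $e\in[d_j]$ the ring $\bar A_{\ge j}$ is a polynomial ring over $\bar A_{\ge j+1}$ in the variables $\theta_{v|w}$ with $v\ne e$; we may compare coefficients. We may assume $F_j(K,H)\ne\emptyset$. Since $\deg m_j\le2$, we then have $|K_j|\le|\mathrm{val}_j(m)|\le2$. No child of $j$ lies in $V_j$, so $L_j(m)=K_j$ whenever $j\notin H$.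

**Step 5: Case I, some letter $e\in[d_j]$ occurs in no $m_j$.** *Here $\pi$ does nothing at vertex $j$.* That is, no occurring $m_j$ is divisible by any $\theta_{e|w}$. Use the variables $\theta_{v|w}$, $v\ne e$. The $m_j$ are distinct monomials in them, so $0=\pi(f)=\sum m_j\,\pi(g_{m_j})$ gives $\pi(g_{m_j})=0$ for all $m_j$, and $f=0$ by (3). This case covers two situations:

- $j\notin H$ and $K_j\ne[d_j]$: then $L_j(m)=K_j$ for all $m$, and by normality $e=e_j(K_j)$ works;
- $j\in H$ and $|K_j|=2<d_j$: then $\mathrm{val}_j(m)=K_j$ for all $m$, and any $e\notin K_j$ works.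

**Step 6: Case II, $K_j=[d_j]$.** *Here no letter is absent, and we read off the degree-one coefficients.* Since $|K_j|\le2$ and $d_j\ge2$, we have $d_j=2$, and every $m_j$ has the form $\theta_{1|y}\theta_{2|y'}$. Put $\alpha_y=\theta_{1|y}$; these are the polynomial variables for $e=2$. Then
$$0=\pi(f)=\sum_{y,y'}\alpha_y(1-\alpha_{y'})\,\pi\big(g_{\theta_{1|y}\theta_{2|y'}}\big).$$
The coefficient of the degree-one monomial $\alpha_y$ is $\sum_{y'}\pi(g_{\theta_{1|y}\theta_{2|y'}})$, so this is $0$ for every $y$. By (4) with $a=1$, $b=2$, all $g$ vanish, and $f=0$.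

**Step 7: Case III, $j\in H$ and $|K_j|=1$.** *We remove one letter by the same device and fall back on Case I.* Let $K_j=\{s\}$. Since $j\in H$, $\deg m_j=2$, and since $s\in\mathrm{val}_j(m)$, every $m_j$ has the form $\theta_{s|y}\theta_{v|y'}$ with $v\in[d_j]$. Choose $e\in[d_j]$ with $e\ne s$ and use the variables with letters $\neq e$. The $m_j$ with $v\ne e$ are monomials of degree $2$ in these variables. Those with $v=e$ become
$$\theta_{s|y}\theta_{e|y'}=\theta_{s|y}-\sum_{v\ne e}\theta_{s|y}\theta_{v|y'} .$$
So the coefficient of the degree-one monomial $\theta_{s|y}$ in $\pi(f)=0$ gives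
$$\sum_{y'}\pi\big(g_{\theta_{s|y}\theta_{e|y'}}\big)=0\qquad\text{for every }y .$$
By (4) with $a=s$, $b=e$, all terms of $f$ with $v=e$ vanish. In what remains, no $m_j$ is divisible by any $\theta_{e|w}$. The argument of Case I applies, and $f=0$.

**Step 8: the cases are exhaustive.** If $j\notin H$, then $K_j\ne[d_j]$ is in Case I and $K_j=[d_j]$ is Case II. If $j\in H$, then $K_j\ne\emptyset$ by the definition of a context, so $|K_j|\in\{1,2\}$. The value $1$ is Case III; the value $2$ is Case II if $d_j=2$ and Case I if $d_j>2$. $\square$

## Completion of the proof of Theorem 1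

Let $Q=\sum q_{uu'}P_uP_{u'}\in R_2$ with $\Phi(Q)=0$, and put $f=\sum q_{uu'}M(u,u')\in\Bbbk\Gamma$. Then $\Psi(f)=Q\bmod(I_{\mathrm{anc}})_2$, and $t^2\pi(f)=\Phi(Q)=0$ by (1). By Lemma 3 there is a combination $f'$ of normal monomials of $\Gamma=F_1(\emptyset,\emptyset)$ with $\Psi(f')=\Psi(f)$ and $\pi(f')=\pi(f)=0$. By Proposition 4 with $j=1$, $f'=0$. So $\Psi(f)=0$, that is, $Q\in(I_{\mathrm{anc}})_2$.

Together with the easy half, $(\ker\Phi)_2=(I_{\mathrm{anc}})_2=(I_{\mathrm{global}(G)})_2$. Since $I_{\mathrm{anc}}$ and $I_{\mathrm{global}(G)}$ are generated by quadrics, both equal the ideal generated by the quadrics of $\ker\Phi$. $\blacksquare$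

In particular, over every nonzero commutative ring $\Bbbk$, such as $\mathbb Z$ or $\mathbb F_p$, the ideal $I_{\mathrm{global}(G)}$ is generated by the minors of those d-separations $A\perp\!\!\!\perp B\mid C$ with $A\cup B\cup C$ ancestral.

## A basis in degree two and a primality criterion

**Corollary 5.** *Let $\Gamma^{\mathrm{nor}}$ be the set of normal monomials of $\Gamma=F_1(\emptyset,\emptyset)$. The products $P_xP_{x'}$, one for each $M(x,x')\in\Gamma^{\mathrm{nor}}$, form a $\Bbbk$-basis of $(R/\ker\Phi)_2$. Hence $(\ker\Phi)_2$ has rank exactly $\binom{D+1}2-|\Gamma^{\mathrm{nor}}|$, independently of $\Bbbk$.*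

*Proof.* *Spanning comes from Lemma 3, independence from Proposition 4.* The module $(R/\ker\Phi)_2=R_2/(I_{\mathrm{anc}})_2$ is spanned by the classes of the $P_uP_{u'}$, that is, by the elements $\Psi(M(u,u'))$. By Lemma 3 these are combinations of the $\Psi(m)$ with $m$ normal. By (1), $\Phi$ sends the chosen products to the elements $t^2\pi(m)$, which are independent by Proposition 4.

For the rank, work first over $\mathbb Z$. There $(\ker\Phi)_2$ is a subgroup of a free abelian group of finite rank $\binom{D+1}2$, hence free, and the quotient is free of rank $|\Gamma^{\mathrm{nor}}|$. So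
$$0\to(\ker\Phi)_2\to R_2\to\mathbb Z^{\Gamma^{\mathrm{nor}}}\to0$$
splits and stays exact after tensoring with $\Bbbk$. Over $\Bbbk$, $\Phi$ on $R_2$ is the tensored map $R_2\to\Bbbk^{\Gamma^{\mathrm{nor}}}$ followed by the map sending the basis to the elements $t^2\pi(m)$, which is injective by Proposition 4. So the tensored kernel is $(\ker\Phi)_2$ over $\Bbbk$, and it is free of the stated rank. $\square$

**Check on the binary chain $3\to2\to1$.** Take again $e_k(\emptyset)=e_k(\{1\})=2$ and $e_k(\{2\})=1$. At vertex $1$ letter $2$ is forbidden. We split by $m_1$.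

- $m_1=1$. Then $L_2=\emptyset$, so letter $2$ is forbidden at vertex $2$. If $m_2=1$, then $m_3$ is a power of $\theta^{(3)}_1$ with exponent at most $2$: $3$ monomials. If $m_2=\theta^{(2)}_{1|c}$, then $L_3=\{c\}$ and $m_3\in\{\theta^{(3)}_c,(\theta^{(3)}_c)^2\}$: $4$ monomials. If $m_2=\theta^{(2)}_{1|c}\theta^{(2)}_{1|c'}$, then $m_3$ is determined: $3$ monomials. Total $10$.
- $m_1=\theta^{(1)}_{1|w}$, $2$ choices. Then $L_2=\{w\}$ and $m_2$ uses only the letter $w$. If $m_2=\theta^{(2)}_{w|c}$ there are $2$ choices for $m_3$, giving $4$ monomials; if $\deg m_2=2$ there are $3$. Total $2\cdot7=14$.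
- $m_1=(\theta^{(1)}_{1|w})^2$, $2$ choices. Then $m_2=\theta^{(2)}_{w|c}\theta^{(2)}_{w|c'}$ and $m_3$ is determined. Total $2\cdot3=6$.
- $m_1=\theta^{(1)}_{1|1}\theta^{(1)}_{1|2}$. Then $m_2=\theta^{(2)}_{1|c}\theta^{(2)}_{2|c'}$ and $m_3$ is determined. Total $4$.

The sum is $10+14+6+4=34=36-2$, which matches the two minors of $1\perp\!\!\!\perp3\mid2$.

**Corollary 6.** *Over $\mathbb C$ the following are equivalent: (i) $\ker\Phi$ is generated by quadrics; (ii) $\ker\Phi=I_{\mathrm{global}(G)}$; (iii) $I_{\mathrm{global}(G)}$ is prime.*

*Proof.* By Theorem 1, the ideal generated by the quadrics of $\ker\Phi$ is $I_{\mathrm{global}(G)}$, so (i) and (ii) are equivalent. Since $\ker\Phi$ is the kernel of a map to a domain, it is prime, and (ii) implies (iii).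

Now assume (iii). *We check that $p\notin I_{\mathrm{global}(G)}$, so that saturating by $p$ changes nothing.* Each factor of $p$ is $P_x$ for an assignment $x$ with domain $\{r+1,\dots,n\}=V_{r+1}$, which is ancestral. As in (1), its image under $\Phi$ is $t$ times a product of elements $\theta^{(i)}_{v|w}$, each a nonzero polynomial. So $\Phi(p)\ne0$, and $p\notin\ker\Phi\supseteq I_{\mathrm{global}(G)}$. Since $I_{\mathrm{global}(G)}$ is prime, $I_{\mathrm{global}(G)}:p^\infty=I_{\mathrm{global}(G)}$, and by the known result the left side is $\ker\Phi$. This is (ii). $\square$
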